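# Models of NF without non-trivial internal $\in$-automorphisms

## Theorem 1 and the notions in it

**Theorem 1.** Every model $\mathfrak M$ of NF satisfies exactly the same stratified sentences as some model $\mathfrak M'\models\mathrm{NF}$ whose only internal $\in$-automorphism is the identity. In particular, if NF is consistent, it has a model without non-trivial internal $\in$-automorphisms.

The problem behind the theorem (does NF have any model without $\in$-automorphisms?) comes from the "Scrapbook on Set Theory with a Universal Set", https://www.dpmms.cam.ac.uk/%7Etf/NFnotes.pdf. Our metatheory is ZFC. We now unpack the statement.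

**Definition (stratified formula, NF).** A formula in the language of $\in$ and $=$ is *stratified* if natural numbers ("types") can be given to its variables, one number per variable, so that in each subformula $x\in y$ the type of $y$ is one more than that of $x$, and in each $x=y$ the types agree. NF has the axiom of extensionality and, for each stratified $\varphi$ in which $y$ is not free, the axiom that for all values of the other free variables there is a $y$ with $\forall x\,(x\in y\leftrightarrow\varphi)$.

For example, $x=x$ is stratified, so the universe $V=\{x:x=x\}$ is a set. The formula $x\notin x$ is not stratified, so it gives no Russell set. Extensionality is itself a stratified sentence (types $0$ and $1$), and so is every stratified comprehension axiom. We will use this more than once: **all axioms of NF are stratified sentences.**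

A model of NF is infinite. If it had exactly $n$ elements, comprehension with the formulas $x=a_1\vee\dots\vee x=a_k$ (and $x\ne x$) would give $2^n>n$ different sets.

**Definition (internal permutation, $j$).** Ordered pairs are Kuratowski pairs $\langle x,y\rangle=\{\{x\},\{x,y\}\}$. If $x,y$ have type $0$, the pair has type $2$, and a set of such pairs has type $3$. An *internal permutation* of $V$ in $\mathfrak M$ is an element of $\mathfrak M$ which $\mathfrak M$ believes to be (the graph of) a permutation of $V$. For such $\sigma$, $j\sigma$ is the permutation $x\mapsto\sigma''x=\{\sigma(y):y\in x\}$, and $j^n$ is the $n$-fold iterate of $j$.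

(Another stratified pairing would code the same functions: stratified comprehension turns one kind of graph into the other.) The set $j\sigma=\{\langle a,\sigma''a\rangle : a\in V\}$ exists by stratified comprehension. If $\sigma$ has type $3$, then $a$ and $\sigma''a$ have type $1$, so $j\sigma$ has type $4$.

**Definition (internal $\in$-automorphism).** An internal permutation $\sigma$ is an *internal $\in$-automorphism* of $\mathfrak M$ if $x\in y\leftrightarrow\sigma(x)\in\sigma(y)$ for all $x,y$. It is non-trivial if $\sigma\neq 1$. The group of these is $\mathrm{Aut}(\mathfrak M)$.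

Equivalently, $j\sigma=\sigma$. If $\sigma$ is an automorphism, then $u\in\sigma(y)$ iff $\sigma^{-1}(u)\in y$ iff $u\in\sigma''y$, so $\sigma(y)=\sigma''y$ by extensionality. Conversely, if $\sigma(y)=\sigma''y$, then $\sigma(x)\in\sigma(y)$ iff $\sigma(x)\in\sigma''y$ iff $x\in y$, since $\sigma$ is injective.

Two remarks on what the theorem says. First, only *internal* automorphisms are excluded. A map on the carrier of $\mathfrak M'$ that is not coded by an element of $\mathfrak M'$ is not our concern. Second, the equation $j\sigma=\sigma$ equates a type-$4$ object with a type-$3$ object, so it is not stratified as written. This leaves room for $\mathfrak M$ and $\mathfrak M'$ to agree on all stratified sentences while one has automorphisms and the other has none. The mismatch by exactly one type will drive the whole proof.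

## Small permutations, and the lack of foundation

Let us look for automorphisms by hand. If $j\sigma=\sigma$, then $\sigma(\emptyset)=\sigma''\emptyset=\emptyset$, $\sigma(V)=\sigma''V=V$ and $\sigma(\{\emptyset\})=\{\emptyset\}$. So an automorphism fixes $\emptyset$, $V$ and $\{\emptyset\}$. For instance complementation $x\mapsto V\setminus x$ is not an automorphism, since it moves $\emptyset$.

Next, no automorphism $\sigma\ne1$ moves only finitely many points. Let $D$ be the set of moved points, finite and non-empty, and let $u\in D$. Then $\sigma(u)\in D$ and $\sigma(u)\ne u$. For each of the infinitely many $w\notin D$, $\sigma''\{u,w\}=\{\sigma(u),w\}\neq\{u,w\}$. So $j\sigma$ moves infinitely many points, and $j\sigma\ne\sigma$. In particular no transposition is an automorphism.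

Can we rule out all $\sigma\neq1$ this way? The set $\mathrm{Fix}(\sigma)=\{x:\sigma(x)=x\}$ exists, and every subset $y$ of it satisfies $\sigma(y)=\sigma''y=y$. So every subset of $\mathrm{Fix}(\sigma)$ belongs to $\mathrm{Fix}(\sigma)$. With a foundation axiom, $\in$-induction would now give $\mathrm{Fix}(\sigma)=V$. In NF we have $V\in V$, and this induction is not available. In fact no proof in NF can succeed, if NF is consistent, because of the following quoted result.

(1) (N. Bowler) Every model of NF has a permutation model containing a non-trivial internal $\in$-automorphism.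

So the model must be chosen, and we need a way to build models of NF. Permutation models are one way, and we will see them as a special case of a more flexible construction.

## One-sorted models from typed structures

Let $L$ be the many-sorted language of simple type theory TST, with sorts $0,1,2,\dots$ and relations $\in_i$ between sorts $i$ and $i+1$. The axioms of TST are extensionality at each type and comprehension $\exists y\forall x(x\in_i y\leftrightarrow\varphi)$ for every $L$-formula $\varphi$ in which $y$ is not free. For an $L$-formula $\varphi$, let $\varphi^+$ be the result of raising all types by one. For an $L$-structure $\mathcal B=(B_0,B_1,\dots)$ let $\mathcal B^+=(B_1,B_2,\dots)$, again an $L$-structure. Then $\mathcal B^+\models\varphi$ iff $\mathcal B\models\varphi^+$, also with parameters. Sorts are always taken to be disjoint.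

For $\mathfrak M\models\mathrm{NF}$, let $\mathcal T(\mathfrak M)$ be the $L$-structure all of whose sorts are copies of $\mathfrak M$, with $\in_i$ the membership of $\mathfrak M$. A stratified formula with a chosen stratification becomes an $L$-formula with the same truth value in $\mathcal T(\mathfrak M)$ as in $\mathfrak M$. In particular $\mathcal T(\mathfrak M)\models\mathrm{TST}$. Sending "$b$ in sort $i$" to "$b$ in sort $i+1$" is an isomorphism $\mathcal T(\mathfrak M)\to\mathcal T(\mathfrak M)^+$, which we call the *standard shift*.

The standard shift is what glues the types together into one universe. The next lemma says that any other isomorphism $f$ of this kind glues them into a model of NF too.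

**Lemma 2.** Let $\mathfrak M\models\mathrm{NF}$, let $\mathcal N\equiv\mathcal T(\mathfrak M)$, and let $f:\mathcal N\to\mathcal N^+$ be an isomorphism. Let $\mathfrak M_f$ have carrier $N_0$ and membership
$$x\in' y\;:\Leftrightarrow\; x\in_0 f(y).$$
Let $F_i=f^i{\restriction}N_0:N_0\to N_i$. Then:

(a) $(F_i)_i$ is an isomorphism $\mathcal T(\mathfrak M_f)\to\mathcal N$;

(b) $\mathfrak M_f$ is a model of NF with the same stratified sentences as $\mathfrak M$;

(c) if $\theta(x,y)$ is an $L$-formula with $x$ of type $k$ and $y$ of type $k+1$, then for $a\in\mathfrak M_f$ and $z=F_k(a)$,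
$$\mathfrak M_f\models\theta(a,a)\ \text{(types erased)}\iff \mathcal N\models\theta(z,f(z)).$$

*Proof.* Each $f:N_i\to N_{i+1}$ is a bijection, hence so is each $F_i$. Applying the isomorphism $f$ to $x\in_0f(y)$ a total of $i$ times,
$$x\in'y\iff x\in_0f(y)\iff f^i(x)\in_if^{i+1}(y)\iff F_i(x)\in_iF_{i+1}(y).$$
This is (a). A stratified sentence is true in $\mathfrak M_f$ iff its typed version is true in $\mathcal T(\mathfrak M_f)\cong\mathcal N\equiv\mathcal T(\mathfrak M)$, iff it is true in $\mathfrak M$. Since the axioms of NF are stratified sentences, (b) follows. For (c), $\mathfrak M_f\models\theta(a,a)$ iff $\mathcal T(\mathfrak M_f)$ satisfies $\theta$ of the copy of $a$ in sort $k$ and the copy of $a$ in sort $k+1$, iff $\mathcal N\models\theta(F_k(a),F_{k+1}(a))$. Finally, $F_{k+1}(a)=f(F_k(a))=f(z)$. $\square$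

Part (c) is the dictionary for the proof: an unstratified condition "$a$ is related to itself, one type up" in $\mathfrak M_f$ becomes a condition on the pair $z,f(z)$ in $\mathcal N$. For automorphisms it reads as follows. Let $\theta_j(x,y)$, with $x$ of type $3$ and $y$ of type $4$, be the $L$-formula
$$\text{``}x\text{ is a permutation of the type-}0\text{ universe and }y=\{\langle a,x''a\rangle:a\text{ of type }1\}\text{''}.$$
It says $y=jx$. An element $s$ of $\mathfrak M_f$ is an internal $\in$-automorphism of $\mathfrak M_f$ iff $\mathfrak M_f\models\theta_j(s,s)$, and so iff
$$z=F_3(s)\ \text{ is a permutation of } N_0 \text{ in }\mathcal N\quad\text{and}\quad f(z)=jz. \tag{1}$$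

## Permutation models and their centraliser obstruction

Take an internal permutation $\pi$ of $\mathfrak M$. The *permutation model* $\mathfrak M^\pi$ has the carrier of $\mathfrak M$ and membership $x\in_\pi y:\Leftrightarrow x\in\pi(y)$. It is the case $\mathcal N=\mathcal T(\mathfrak M)$ of Lemma 2, with $f$ sending $y$ in sort $i$ to $(j^i\pi)(y)$ in sort $i+1$. This $f$ is an isomorphism onto $\mathcal T(\mathfrak M)^+$, because $j^{i+1}\pi(y)=(j^i\pi)''y$ and $j^i\pi$ is a permutation, so $x\in y$ iff $j^i\pi(x)\in j^{i+1}\pi(y)$. And $\mathfrak M_f=\mathfrak M^\pi$, since $x\in'y$ iff $x\in\pi(y)$. So Lemma 2(b) contains the standard fact (Scott, Henson) that permutation models are models of NF and preserve stratified sentences.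

A sensible first attempt is: start from $\mathfrak M$, which may have automorphisms, and choose $\pi$ so that $\mathfrak M^\pi$ has none. Let us compute $\mathrm{Aut}(\mathfrak M^\pi)$. Since $F_0$ is the identity, an element $s$ of $\mathfrak M^\pi$ codes in $\mathfrak M^\pi$ the same function on the carrier as $F_3(s)$ codes in $\mathfrak M$. So the internal permutations of $\mathfrak M$ and of $\mathfrak M^\pi$ are the same functions. If $z$ is the graph of $\sigma$, then $f(z)=(j^3\pi)(z)=\{\langle\pi(a),\pi(b)\rangle:\langle a,b\rangle\in z\}$ is the graph of $\pi\sigma\pi^{-1}$. By (1),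
$$\mathrm{Aut}(\mathfrak M^\pi)=\{\sigma:\ \pi\sigma\pi^{-1}=j\sigma\}. \tag{2}$$

Here is where the attempt stops. Let $J_0=\mathrm{Symm}(V)$ and $J_n=j^n\,\mathrm{Symm}(V)$, and let $C_{J_0}(J_n)$ be the group of permutations commuting with every $j^n\tau$. It contains, among others, all permutations definable without arbitrary parameters by a formula using only $n$ levels. Suppose $\pi\in C_{J_0}(J_n)$ for a concrete $n$, and $\sigma\in\mathrm{Aut}(\mathfrak M)$. Then $\sigma=j\sigma=\dots=j^n\sigma\in J_n$, so $\pi$ commutes with $\sigma$, and $\pi\sigma\pi^{-1}=\sigma=j\sigma$. By (2), $\sigma\in\mathrm{Aut}(\mathfrak M^\pi)$. Hence: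

(2′) If $\pi\in C_{J_0}(J_n)$ in $\mathfrak M$ for a concrete $n$, then $\mathrm{Aut}(\mathfrak M)$ is a subgroup of $\mathrm{Aut}(\mathfrak M^\pi)$.

So the permutations we can write down by definitions never remove an automorphism. A $\pi$ that works would have to come from elsewhere in $\mathfrak M$, and nothing so far provides one. (We make no claim on whether every model of NF has an internal permutation model without automorphisms.) But Lemma 2 does not require $f$ to come from an internal permutation. We may pass to an elementary extension $\mathcal N$ of $\mathcal T(\mathfrak M)$ and use any isomorphism $f:\mathcal N\to\mathcal N^+$. The plan is to build $f$ so freely that $f(z)=jz$ never happens by accident.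

## Algebraic closure and symmetries of typed structures

The objects $z$ and $jz$ determine each other. We need the right notion of "determine" for the construction, and it is algebraic closure.

**Definition.** In a many-sorted structure $\mathcal C$, $\mathrm{acl}_{\mathcal C}(A)$ is the set of elements satisfying some formula, with parameters in $A$, that has only finitely many solutions in $\mathcal C$. A set $A$ is *algebraically closed* in $\mathcal C$ if $A=\mathrm{acl}_{\mathcal C}(A)$. Elements $x,y$ are *interalgebraic* in $\mathcal C$ if $y\in\mathrm{acl}_{\mathcal C}(x)$ and $x\in\mathrm{acl}_{\mathcal C}(y)$.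

In a model of TST, $x$ and $\{x\}$ are interalgebraic. If $x\neq y$, then $x\in\mathrm{acl}(\{x,y\})$, because "$u\in\{x,y\}$" has two solutions. The set $\{x,y\}$ need not be in $\mathrm{acl}(x)$; we check an instance after Lemma 4.

**Lemma 3.** Let $\mathcal C$ be a many-sorted structure and $A\subseteq\mathcal C$.

(a) $\mathrm{acl}_{\mathcal C}(A)$ is algebraically closed.

(b) If $\mathcal C\preceq\mathcal C'$, then $\mathrm{acl}_{\mathcal C'}(A)=\mathrm{acl}_{\mathcal C}(A)\subseteq\mathcal C$. In particular $\mathcal C$ is algebraically closed in $\mathcal C'$.

(c) Elements of $\mathrm{acl}_{\mathcal C}(\emptyset)$ have finite orbits under the (external) automorphism group of $\mathcal C$.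

*Proof.* (a) Let $b$ satisfy $\varphi(x,\bar c)$, which has exactly $n$ solutions, where each $c_i$ satisfies $\psi_i(y,\bar a)$ with finitely many solutions and $\bar a\in A$. Then $b$ satisfies
$$\exists\bar y\,\bigl(\textstyle\bigwedge_i\psi_i(y_i,\bar a)\wedge\varphi(x,\bar y)\wedge\text{``}\varphi(\cdot,\bar y)\text{ has exactly }n\text{ solutions''}\bigr),$$
which has finitely many solutions. (b) Let $\bar a\in A$. "$\varphi(\cdot,\bar a)$ has exactly $n$ solutions" is a first-order statement, so it holds in $\mathcal C$ iff it holds in $\mathcal C'$. If it holds, the $n$ solutions in $\mathcal C$ are also solutions in $\mathcal C'$, hence are all of them. Taking $A=\mathcal C$ gives the last claim. (c) An automorphism permutes the finite solution set of a parameter-free formula. $\square$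

The structures we meet have many automorphisms, because every internal permutation of the bottom type lifts to all types.

**Lemma 4.** Let $\mathfrak M\models\mathrm{NF}$ and $\mathcal N\equiv\mathcal T(\mathfrak M)$.

(a) $N_0$ is infinite.

(b) Let $\rho\in N_3$ be an internal permutation of $N_0$. Then $\rho_0=\rho$, $\rho_{i+1}(x)=\rho_i''x$ defines an automorphism of $\mathcal N$. It sends the graph in $N_3$ of a permutation $\sigma$ of $N_0$ to the graph of $\rho\sigma\rho^{-1}$. Every transposition of $N_0$ is internal.

(c) If $W\subseteq N_0$ (not necessarily in $\mathcal N$) has only finitely many images $\rho''W$ under transpositions $\rho$, then $W=\emptyset$ or $W=N_0$.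

(d) An internal permutation $\sigma\neq1$ of $N_0$ is not in $\mathrm{acl}_{\mathcal N}(\emptyset)$.

*Proof.* (a) $\mathfrak M$ is infinite, and "there are at least $n$ objects" is stratified.

(b) $\mathcal N$ is a model of TST. By comprehension and induction on $i$, $\rho_i''x$ exists in $N_{i+1}$ for $x\in N_{i+1}$, and $\rho_{i+1}$ is a definable map with parameter $\rho$. By extensionality, the maps built from $\rho^{-1}$ are inverse to those built from $\rho$, so each $\rho_i$ is a bijection. Since $\rho_i$ is injective, $u\in x$ iff $\rho_i(u)\in\rho_i''x=\rho_{i+1}(x)$. So we have an automorphism. It sends $\langle a,b\rangle$ to $\langle\rho(a),\rho(b)\rangle$, hence the graph $\{\langle a,\sigma(a)\rangle\}$ to $\{\langle\rho(a),\rho\sigma(a)\rangle\}$, the graph of $\rho\sigma\rho^{-1}$. The graph of the transposition $(u\,v)$ is $\{\langle u,v\rangle,\langle v,u\rangle\}\cup\{\langle a,a\rangle:a\ne u,v\}$, which exists by comprehension.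

(c) Suppose $e\in W$ and $w\notin W$. If $N_0\setminus W$ is infinite, the sets $(e\,u)''W=(W\setminus\{e\})\cup\{u\}$ for $u\notin W$ are pairwise different. If $W$ is infinite, the sets $(u\,w)''W=(W\setminus\{u\})\cup\{w\}$ for $u\in W$ are pairwise different. By (a), one of the cases holds, a contradiction.

(d) Let $\sigma(x)=y\neq x$. For $w\notin\{x,y\}$ let $\rho=(y\,w)$. Then $\rho\sigma\rho^{-1}(x)=\rho\sigma(x)=\rho(y)=w$. So $\sigma$ has infinitely many conjugates under transpositions. By (b), its orbit under automorphisms of $\mathcal N$ is infinite, and Lemma 3(c) applies. $\square$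

As examples, $\mathrm{acl}_{\mathcal N}(\emptyset)\cap N_0=\emptyset$, since transpositions move any point of $N_0$ to any other. And $\mathrm{acl}_{\mathcal N}(\emptyset)\cap N_1=\{\emptyset,N_0\}$ by (c), as both these sets are definable. If $x\neq y$ are in $N_0$, then $\{x,y\}\notin\mathrm{acl}_{\mathcal N}(x)$: the transpositions $(y\,w)$ with $w\ne x,y$ fix $x$ and give $\{x,y\}$ infinitely many images.

## Reduction to a free shift

We can now state what $f$ should satisfy. Some elements $z$ cannot be kept away from $f(z)$: any isomorphism $f:\mathcal N\to\mathcal N^+$ sends $\emptyset\in N_1$ to $\emptyset\in N_2$, and these two are interalgebraic. The demand is that this happens only inside $\mathrm{acl}(\emptyset)$.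

**Proposition 5.** For every $\mathfrak M\models\mathrm{NF}$ there are $\mathcal N\succeq\mathcal T(\mathfrak M)$ and an isomorphism $f:\mathcal N\to\mathcal N^+$ such that, for every $x\in\mathcal N$: if $x$ and $f(x)$ are interalgebraic in $\mathcal N$, then $x\in\mathrm{acl}_{\mathcal N}(\emptyset)$.

*Proof of Theorem 1 from Proposition 5.* Take $\mathcal N,f$ from Proposition 5 and let $\mathfrak M'=\mathfrak M_f$. By Lemma 2(b), $\mathfrak M'$ is a model of NF with the same stratified sentences as $\mathfrak M$. Let $s\in\mathfrak M'$ be an internal $\in$-automorphism. By (1), $z=F_3(s)$ is an internal permutation of $N_0$ with $f(z)=jz$. Now $jz$ is the only solution of $\theta_j(z,y)$, so $f(z)\in\mathrm{acl}(z)$. The map $x\mapsto jx$ is injective, since $x(u)=w$ iff $(jx)(\{u\})=\{w\}$. So $z$ is the only solution of $\theta_j(x,f(z))$, and $z\in\mathrm{acl}(f(z))$. Thus $z$ and $f(z)$ are interalgebraic, and Proposition 5 gives $z\in\mathrm{acl}_{\mathcal N}(\emptyset)$. By Lemma 4(d), $z$ is the identity on $N_0$. Since $(F_i)$ is an isomorphism, $s$ is the identity in $\mathfrak M'$. The last sentence of the theorem follows by starting from any model of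 NF. $\square$

It remains to prove Proposition 5.

## Partial shifts, and why one element at a time is not enough

We build $f$ as a union of approximations.

**Definition.** For $\mathcal B\models\mathrm{TST}$, a *partial shift* in $\mathcal B$ is a map $f$ with domain $A\subseteq\mathcal B$, sending elements of sort $i$ to elements of sort $i+1$, such that
$$\mathcal B\models\varphi(\bar a)\iff\mathcal B\models\varphi^+(f(\bar a))$$
for all $L$-formulas $\varphi$ and $\bar a\in A$. That is, $f$ is partial elementary from $\mathcal B$ to $\mathcal B^+$. A partial shift $f$ is *good* in $\mathcal B$ if $A=\mathrm{acl}_{\mathcal B}(A)$ and no $x\in A\setminus\mathrm{acl}_{\mathcal B}(\emptyset)$ is interalgebraic in $\mathcal B$ with $f(x)$.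

A partial shift is injective, since $x\neq y$ is an $L$-formula. For example, the standard shift of $\mathcal T(\mathfrak M)$, restricted to $\mathrm{acl}(\emptyset)$, is good: the domain is algebraically closed by Lemma 3(a), and the second condition is vacuous.

The natural first attempt is a back-and-forth that adds one element at a time. Given $f$ on $A$ and $c\in\mathcal B\setminus A$, pass to $\mathcal B'\succeq\mathcal B$ with a new element $v\notin\mathcal B$ realising the shifted type of $c$ over $A$, and put $f(c)=v$. This is easy. If $\varphi(x,\bar a)$ is true of $c$, it has infinitely many solutions because $c\notin\mathrm{acl}(A)=A$. Hence so has $\varphi^+(y,f(\bar a))$, and any finite set can be avoided. Since $v\notin\mathcal B\supseteq\mathrm{acl}(c)$, $c$ and $f(c)$ are not interalgebraic.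

The trouble comes with the elements of $\mathrm{acl}(A\cup\{c\})$. Their images are confined to the algebraic closure of $f(A)\cup\{v\}$, and the condition $v\notin\mathcal B$ does not keep those images out of $\mathcal B$. For instance let $c=\{p,q\}$ with $p\neq q$ and $p,q\notin A$. Then $p,q\in\mathrm{acl}(c)$ and $v=\{p',q'\}$, where $p',q'$ are the images of $p,q$ in some order. If $q'\notin\mathcal B$, then automatically $v\notin\mathcal B$, because a two-element set in $\mathcal B$ has both its elements in $\mathcal B$ and gets no new ones in $\mathcal B'$. So "$v$ is new" says only that *one* of $p',q'$ is new. The other may lie in $\mathcal B$, and then nothing prevents it from being interalgebraic with $p$ or $q$.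

The way out is to move *all* of $\mathcal B\setminus A$ at once, and ask every image to be outside $\mathcal B$. By compactness this comes down to a statement about finite tuples: if no entry of $\bar c$ is in $A$, then the formulas true of $\bar c$ over $A$ have solutions all of whose entries avoid a given finite set *simultaneously*.

## Finite hitting sets lie in the algebraic closure

Two examples show what must be proved. Let $\varphi(x_1,x_2)$ say that $x_1x_2$ is an edge of a graph which is a star with centre $p$ and infinitely many leaves. There are infinitely many solutions, but all of them meet $\{p\}$. This does no harm, because $p$ is algebraic, so no solution avoids $A$ in the first place. Similarly, for two disjoint such stars all edges meet the set $\{p,q\}$ of centres, and $p,q$ are algebraic. The lemma says that a finite obstruction is always of this kind.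

**Lemma 6.** Let $\mathcal C$ be a many-sorted structure, $A=\mathrm{acl}_{\mathcal C}(A)$, $\bar a\in A$, and let $\bar c=(c_1,\dots,c_m)$ ($m\geq1$) be a tuple with no entry in $A$ such that $\mathcal C\models\varphi(\bar c,\bar a)$. Then for every finite $Y\subseteq\mathcal C$, $\varphi(\bar x,\bar a)$ has a solution with no entry in $Y$. Hence for each $N$ it has $N$ pairwise disjoint solutions.

*Proof.* Call a finite set *hitting* if it contains an entry of every solution. Suppose a hitting set exists, and let $n$ be the least size of one. As $\bar c$ is a solution, $\emptyset$ is not hitting, so $n\geq1$.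

**Step 1: there are at most $m^n$ hitting sets of size $n$.** This step gives the finiteness needed for algebraicity. For each sequence $(y_1,\dots,y_r)$ with $r<n$, the set $\{y_1,\dots,y_r\}$ is too small to be hitting, so fix a solution $s(y_1,\dots,y_r)$ with no entry in it. Let $H$ be a hitting set of size $n$. Choose $y_1\in H$ among the entries of $s()$, then $y_2\in H$ among the entries of $s(y_1)$, and so on: $y_{r+1}\in H$ among the entries of $s(y_1,\dots,y_r)$. The choice is possible because $H$ is hitting. Since $s(y_1,\dots,y_r)$ avoids $y_1,\dots,y_r$, the $y$'s are distinct, and so $H=\{y_1,\dots,y_n\}$. Each $y_{r+1}$ is one of the $m$ entries of a tuple determined by the earlier choices. So there are at most $m^n$ possible sequences, hence at most $m^n$ such $H$.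

**Step 2: these hitting sets lie in $A$.** Let $U$ be the set of elements lying in some hitting set of size $n$. It is finite by Step 1. Every element of a hitting set of size $n$ has one of the finitely many sorts of the variables $\bar x$, since otherwise it could be dropped, giving a smaller hitting set. So $U$ meets only finitely many sorts. Within one sort, "$u$ is in $U$" is expressed over $\bar a$ by a finite disjunction over sort patterns of formulas "there are $u_2,\dots,u_n$, distinct from each other and from $u$, such that every solution of $\varphi(\bar x,\bar a)$ has an entry among $u,u_2,\dots,u_n$". So $U\subseteq\mathrm{acl}(\bar a)\subseteq A$.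

**Step 3: contradiction.** A hitting set $H$ of size $n$ contains an entry of the solution $\bar c$. But $H\subseteq U\subseteq A$, and $\bar c$ has no entry in $A$.

So no finite $Y$ is hitting. For the last sentence, choose solutions one after the other, each avoiding the entries of the previous ones. $\square$

## Forth and back with disjoint images

To go back as well as forth, we need to know that the range of a good shift is closed in the right structure.

**Lemma 7.** If $f$ is a partial shift in $\mathcal B$ with domain $A=\mathrm{acl}_{\mathcal B}(A)$, then $f(A)=\mathrm{acl}_{\mathcal B^+}(f(A))$.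

*Proof.* Let $y\in\mathrm{acl}_{\mathcal B^+}(f(A))$. So there are an $L$-formula $\varphi$ and $\bar a\in A$ such that $y$ is a solution in $\mathcal B$ of $\varphi^+(\cdot,f(\bar a))$, which has exactly $n$ solutions. Then $\varphi(\cdot,\bar a)$ has exactly $n$ solutions in $\mathcal B$, because $f$ is a partial shift. They all lie in $A$, because $A$ is algebraically closed. Their images under $f$ are $n$ distinct solutions of $\varphi^+(\cdot,f(\bar a))$, so they are all the solutions. Hence $y\in f(A)$. $\square$

**Lemma 8 (forth).** If $f$ is good in $\mathcal B$ with domain $A$, there are $\mathcal B'\succeq\mathcal B$ and $f'\supseteq f$ good in $\mathcal B'$ with domain $\mathcal B$.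

*Proof.* **Step 1: a theory describing $f'$.** For $c\in B_i$ let $v_c$ be a new constant of sort $i+1$, the intended value $f'(c)$. Consider
$$\mathrm{ElDiag}(\mathcal B)\cup\{\varphi^+(v_{\bar c}):\mathcal B\models\varphi(\bar c)\}\cup\{v_a=f(a):a\in A\}\cup\{v_c\neq d:\ c\in B_i\setminus A,\ d\in B_{i+1},\ i\in\mathbb N\}.$$

**Step 2: it is finitely satisfiable, in $\mathcal B$ itself.** Take a finite part. Let $\bar c$ list, without repetition, the finitely many $c\notin A$ whose constants occur in it, let $\bar a$ list those in $A$, and let $Y$ be the finite set of $d$'s in the inequations. After taking a conjunction (and adding dummy variables), the second group contributes one formula $\varphi^+(v_{\bar c},v_{\bar a})$ with $\mathcal B\models\varphi(\bar c,\bar a)$. Interpret $v_{\bar a}$ by $f(\bar a)$. If $\bar c$ is empty, then $\varphi^+(f(\bar a))$ holds because $f$ is a partial shift, and we are done. Otherwise, by Lemma 6 in $\mathcal C=\mathcal B$, $\varphi(\bar x,\bar a)$ has $|Y|+1$ pairwise disjoint solutions. This is a first-order statement about $\bar a$. Since $f$ is a partial shift, $\varphi^+(\bar y,f(\bar a))$ has $|Y|+1$ pairwise disjoint solutions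 in $\mathcal B$. Each element of $Y$ occurs in at most one of them, so one of them has no entry in $Y$. Interpret $v_{\bar c}$ by it.

**Step 3: read off $\mathcal B'$ and $f'$.** By compactness the theory has a model. Its $L$-reduct is, after identification, some $\mathcal B'\succeq\mathcal B$. Let $f'(c)$ be the interpretation of $v_c$. Then $f'\supseteq f$. For $\bar c\in\mathcal B$, if $\mathcal B\models\varphi(\bar c)$ then $\mathcal B'\models\varphi^+(f'(\bar c))$. Applying this to $\neg\varphi$ as well, and using $\mathcal B\preceq\mathcal B'$, we get $\mathcal B'\models\varphi(\bar c)$ iff $\mathcal B'\models\varphi^+(f'(\bar c))$. So $f'$ is a partial shift in $\mathcal B'$ with domain $\mathcal B$, which is algebraically closed in $\mathcal B'$ by Lemma 3(b).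

**Step 4: $f'$ is good.** If $x\in\mathcal B\setminus A$, then $f'(x)\notin\mathcal B$ by the inequations, while $\mathrm{acl}_{\mathcal B'}(x)\subseteq\mathcal B$. So $f'(x)\notin\mathrm{acl}_{\mathcal B'}(x)$, and $x,f'(x)$ are not interalgebraic. If $x\in A\setminus\mathrm{acl}_{\mathcal B'}(\emptyset)$, then $x\notin\mathrm{acl}_{\mathcal B}(\emptyset)$, and $x$ and $f'(x)=f(x)$ are not interalgebraic in $\mathcal B$. By Lemma 3(b) they are not interalgebraic in $\mathcal B'$. $\square$

**Lemma 9 (back).** If $f$ is good in $\mathcal B$ with domain $A$, there are $\mathcal B'\succeq\mathcal B$ and $f'\supseteq f$ good in $\mathcal B'$ with range $\mathcal B^+=\bigcup_{i\geq1}B_i$.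

*Proof.* **Step 1: extend $f^{-1}$.** The map $f^{-1}$ is partial elementary from $\mathcal B^+$ to $\mathcal B$, since $\mathcal B^+\models\varphi(f(\bar a))$ iff $\mathcal B\models\varphi^+(f(\bar a))$ iff $\mathcal B\models\varphi(\bar a)$. By Lemma 7 its domain $f(A)$ is algebraically closed in $\mathcal B^+$. For $c\in B_{i+1}$ let $v_c$ be a new constant of sort $i$, and consider
$$\mathrm{ElDiag}(\mathcal B)\cup\{\varphi(v_{\bar c}):\mathcal B^+\models\varphi(\bar c)\}\cup\{v_{f(a)}=a:a\in A\}\cup\{v_c\neq d:\ c\in B_{i+1}\setminus f(A),\ d\in B_i,\ i\in\mathbb N\}.$$

**Step 2: finite satisfiability in $\mathcal B$.** As before, a finite part involves one formula $\varphi(v_{\bar c},v_{f(\bar a)})$ with $\mathcal B^+\models\varphi(\bar c,f(\bar a))$ and $\bar c$ outside $f(A)$, together with a finite set $Y$ of $d$'s. Interpret $v_{f(\bar a)}$ by $\bar a$. If $\bar c$ is empty, $\varphi(\bar a)$ holds in $\mathcal B$ since $f^{-1}$ is partial elementary. Otherwise Lemma 6, in $\mathcal C=\mathcal B^+$ with the closed set $f(A)$, gives $|Y|+1$ pairwise disjoint solutions of $\varphi(\bar x,f(\bar a))$ in $\mathcal B^+$. So $\varphi(\bar x,\bar a)$ has $|Y|+1$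 pairwise disjoint solutions in $\mathcal B$, and one of them avoids $Y$.

**Step 3: read off $\mathcal B'$ and $f'$.** Compactness gives $\mathcal B'\succeq\mathcal B$ and an elementary embedding $g:\mathcal B^+\to\mathcal B'$, $g(c)=v_c$, extending $f^{-1}$, with $g(y)\notin\mathcal B$ for $y\notin f(A)$. Put $f'=g^{-1}$, with domain $g(\mathcal B^+)$ and range $\mathcal B^+$. For $a\in A$ we have $g(f(a))=a$, so $f'\supseteq f$. For $\bar y\in\mathcal B^+$,
$$\mathcal B'\models\varphi(g(\bar y))\iff\mathcal B^+\models\varphi(\bar y)\iff\mathcal B\models\varphi^+(\bar y)\iff\mathcal B'\models\varphi^+(\bar y),$$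
so $f'$ is a partial shift in $\mathcal B'$. Its domain is the image of an elementary embedding into $\mathcal B'$, hence an elementary submodel, hence algebraically closed in $\mathcal B'$ by Lemma 3(b).

**Step 4: $f'$ is good.** Let $x=g(y)$, so $f'(x)=y$. If $y\notin f(A)$, then $x\notin\mathcal B$, but $\mathrm{acl}_{\mathcal B'}(f'(x))=\mathrm{acl}_{\mathcal B'}(y)\subseteq\mathcal B$. So $x\notin\mathrm{acl}_{\mathcal B'}(f'(x))$. If $y\in f(A)$, then $x\in A$ and $f'(x)=f(x)$, and we use goodness of $f$ and Lemma 3(b) as in Lemma 8. $\square$

Notice that going forth destroys $f(x)\in\mathrm{acl}(x)$, and going back destroys $x\in\mathrm{acl}(f(x))$. This is why goodness is stated with *inter*algebraicity: spoiling either half is enough.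

*Proof of Proposition 5.* Let $\mathcal B_0=\mathcal T(\mathfrak M)$, and let $f_0$ be the standard shift restricted to $\mathrm{acl}_{\mathcal B_0}(\emptyset)$, which is good. Apply Lemmas 8 and 9 alternately to get $\mathcal B_0\preceq\mathcal B_1\preceq\cdots$ and $f_0\subseteq f_1\subseteq\cdots$, each $f_n$ good in $\mathcal B_n$, with $\mathrm{dom}(f_{n+1})=\mathcal B_n$ for even $n$ and $\mathrm{ran}(f_{n+1})=\mathcal B_n^+$ for odd $n$. Let $\mathcal N=\bigcup_n\mathcal B_n$ and $f=\bigcup_nf_n$. By the elementary chain theorem, $\mathcal B_n\preceq\mathcal N$ for all $n$.

The map $f$ is defined on all of $\mathcal N$ and maps onto $\mathcal N^+$. Given $\bar a\in\mathcal N$, choose $n$ with $\bar a\in\mathrm{dom}(f_n)$. Then $\mathcal N\models\varphi(\bar a)$ iff $\mathcal B_n\models\varphi(\bar a)$ iff $\mathcal B_n\models\varphi^+(f_n(\bar a))$ iff $\mathcal N\models\varphi^+(f(\bar a))$. So $f:\mathcal N\to\mathcal N^+$ is an isomorphism. Finally, let $x$ and $f(x)$ be interalgebraic in $\mathcal N$, with $x\in\mathrm{dom}(f_n)$. By Lemma 3(b), $x$ and $f_n(x)$ are interalgebraic in $\mathcal B_n$. Goodness of $f_n$ gives $x\in\mathrm{acl}_{\mathcal B_n}(\emptyset)=\mathrm{acl}_{\mathcal N}(\emptyset)$.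 $\square$

This completes the proof of Theorem 1.

## Other unstratified equations in the model $\mathfrak M'$

From now on $\mathcal N,f$ are as in Proposition 5 and $\mathfrak M'=\mathfrak M_f$ is the model of Theorem 1. The only thing the proof of Theorem 1 used about $j$ is that $z$ and $jz$ determine each other and differ by one type. Here is the general form. Finiteness is counted outside the model.

**Theorem 10.** The model $\mathfrak M'$ has the following property. Let $\theta(x,y)$ be any parameter-free stratified formula with a stratification in $\mathbb N$ giving $x$ type $k$ and $y$ type $k+1$. If $\mathfrak M'\models\theta(a,a)$ and $\{y:\theta(a,y)\}$, $\{x:\theta(x,a)\}$ are finite, then $a$ satisfies a parameter-free formula $\alpha(x)$, stratified in $\mathbb N$ with $x$ of type $k$, having only finitely many solutions in $\mathfrak M'$.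

*Proof.* Let $z=F_k(a)$, so $f(z)=F_{k+1}(a)$. By Lemma 2(c), $\mathcal N\models\theta(z,f(z))$. By Lemma 2(a), the solutions of $\theta(z,y)$ in $N_{k+1}$ are the $F_{k+1}$-images of the solutions of $\theta(a,y)$ in $\mathfrak M'$, so they are finitely many, and $f(z)\in\mathrm{acl}_{\mathcal N}(z)$. Likewise the solutions of $\theta(x,f(z))$ in $N_k$ are the $F_k$-images of those of $\theta(x,a)$, and $z\in\mathrm{acl}_{\mathcal N}(f(z))$. By Proposition 5, $z\in\mathrm{acl}_{\mathcal N}(\emptyset)$. So $z$ satisfies a parameter-free $L$-formula $\alpha(x)$, $x$ of type $k$, with finitely many solutions. Transfer it to $\mathfrak M'$ along $(F_i)$. $\square$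

**Theorem 11.** In $\mathfrak M'$, for all internal objects:

1. If $X$ is a set of permutations of $V$ with $j''X=X$, then $X=\emptyset$ or $X=\{1\}$. In particular, for every concrete $n\geq1$, the only internal $\sigma$ with $j^n\sigma=\sigma$ is $1$.
2. There is no antimorphism, i.e. no permutation $\sigma$ with $x\in y\leftrightarrow\sigma(x)\notin\sigma(y)$ for all $x,y$.
3. There is no $x$ with $x=\{x\}$.

*Proof.* We start with the easiest part.

**Part 3.** Let $x=\{x\}$ in $\mathfrak M'$ and $z=F_0(x)\in N_0$. By Lemma 2(c), with the formula $y=\{x\}$, we have $f(z)=\{z\}$. So $z$ and $f(z)$ are interalgebraic, and $z\in\mathrm{acl}_{\mathcal N}(\emptyset)$ by Proposition 5. But transpositions give $z$ an infinite orbit, contradicting Lemma 3(c).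

**Part 2.** Let $\sigma$ be an antimorphism. For $u=\sigma(x)$ we have $u\in\sigma(y)$ iff $x\notin y$ iff $u\notin\sigma''y$. So $\sigma(y)=V\setminus\sigma''y$ for all $y$. The map sending a permutation $x$ (type $3$) to the permutation $a\mapsto V\setminus x''a$ (type $4$) is definable. It is injective, because $V\setminus x''a$ determines $x''a$, and so the values at singletons determine $x$. By Lemma 2(c), $z=F_3(\sigma)$ is a permutation of $N_0$ and $f(z)$ is the map $a\mapsto N_0\setminus z''a$ on $N_1$. So $z$ and $f(z)$ are interalgebraic, $z\in\mathrm{acl}_{\mathcal N}(\emptyset)$, and $z=1$ by Lemma 4(d). Since $f$ is an isomorphism, $f(z)$ is then the identity on $N_1$. But also $f(z)(a)=N_0\setminus a$, and at $a=\emptyset$ this is $N_0\neq\emptyset$, a contradiction.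

**Part 1, algebraicity.** The map $X\mapsto j''X=\{j\sigma:\sigma\in X\}$ on sets of permutations is definable and injective, from type $4$ to type $5$. As in the proof of Theorem 1, $Z=F_4(X)$ is a set of permutations of $N_0$ with $f(Z)=j''Z$. So $Z$ and $f(Z)$ are interalgebraic, and $Z\in\mathrm{acl}_{\mathcal N}(\emptyset)$. By Lemmas 3(c) and 4(b), $Z$ has only finitely many conjugates $\rho Z\rho^{-1}=\{\rho\zeta\rho^{-1}:\zeta\in Z\}$ under internal permutations $\rho$ of $N_0$.

**Part 1, a common fixed point.** This step keeps the common fixed-point set from being empty. Let $W\subseteq N_0$ be the set of points fixed by all members of $Z$. Every member of $f(Z)=j''Z$ fixes $\emptyset\in N_1$. Put $e=f^{-1}(\emptyset)\in N_0$. For $\zeta\in Z$ we have $f(\zeta)\in f(Z)$, so $f(\zeta)$ fixes $\emptyset=f(e)$. Since $f$ is an isomorphism, $\zeta$ fixes $e$. Thus $e\in W$.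

**Part 1, conclusion.** The common fixed-point set of $\rho Z\rho^{-1}$ is $\rho''W$. So $W$ has only finitely many images $\rho''W$. By Lemma 4(c) and $e\in W$, $W=N_0$. Hence $Z\subseteq\{1\}$, and so $X=\emptyset$ or $X=\{1\}$. For the last claim, let $j^n\sigma=\sigma$ and take $X=\{\sigma,j\sigma,\dots,j^{n-1}\sigma\}$. Then $j''X=X\ne\emptyset$, so $X=\{1\}$ and $\sigma=1$. $\square$

## Independence over every stratified extension

**Corollary 12.** Let $\Phi$ be "there is a non-trivial internal $\in$-automorphism", and let $S$ be any set of stratified sentences with $\mathrm{NF}+S$ consistent. Then both $\mathrm{NF}+S+\Phi$ and $\mathrm{NF}+S+\neg\Phi$ are consistent.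

*Proof.* Let $\mathfrak M\models\mathrm{NF}+S$. By Theorem 1 there is $\mathfrak M'\models\mathrm{NF}$ with the same stratified sentences, hence $\mathfrak M'\models S$, and $\mathfrak M'\models\neg\Phi$. For $\Phi$, use Bowler's theorem (1), which we quote and do not prove: $\mathfrak M$ has a permutation model $\mathfrak M^\pi$ satisfying $\Phi$. Permutation models preserve stratified sentences, as we saw from Lemma 2(b), so $\mathfrak M^\pi\models\mathrm{NF}+S+\Phi$. $\square$

So no consistent theory obtained from NF by adding stratified sentences decides $\Phi$. In this sense Theorem 1 is best possible at the level of theories.
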